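# A fully symmetric polynomial at a cube root of unity, and Monotone Triangles with bottom row $(2,4,\dots,2n)$

## 1. A symmetrization sum with two kinds of variables

Let $\omega$ be a primitive cube root of unity, so $1+\omega+\omega^2=0$. To a variable $u$ attach the three expressions
$$z=u+u^{-1},\qquad r=\omega u+\omega^2u^{-1},\qquad p=\omega^2u+\omega u^{-1}. \tag{1}$$
Then $p+r+z=0$. The inversion $u\mapsto u^{-1}$ fixes $z$ and exchanges $r$ and $p$. For variables $u_1,\dots,u_N$ write $z_i,r_i,p_i$ for the expressions belonging to $u_i$, and put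
$$S_{ij}=\frac{\omega^2u_i-\omega u_j}{u_j-u_i},\qquad A(u,t)=p-t,\qquad B(u,t)=r-t .$$
Note that $S_{ij}+S_{ji}=\frac{(\omega^2+\omega)(u_i-u_j)}{u_j-u_i}=1$.

**Definition.** For $N\ge1$ let
$$F_N(u;t)=\sum_{\sigma\in\mathfrak S_N}\sigma\Big[\prod_{i<j}S_{ij}\ \prod_{i=1}^N\Big(\prod_{l<i}A(u_i,t_l)\prod_{l>i}B(u_i,t_l)\Big)\Big], \tag{2}$$
where $\sigma$ replaces each $u_i$ by $u_{\sigma(i)}$ and leaves $t_1,\dots,t_N$ alone.

In the term of $\sigma$ we say that $u_{\sigma(i)}$ sits in position $i$. A variable in position $i$ meets $t_l$ through $A$ if $l<i$, through $B$ if $l>i$, and not at all if $l=i$. Hence $F_N$ is a polynomial in the $t_l$, of degree at most $N-1$ in each. It is symmetric in the $u_i$ by construction. It is also a Laurent polynomial in the $u_i$. Indeed, $\prod_{i<j}S_{ij}$ has denominator $\prod_{i<j}(u_j-u_i)$, and $\sigma$ multiplies this by $\operatorname{sgn}\sigma$. So $F_N$ is an antisymmetric Laurent polynomial divided by the Vandermonde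 product, and the division is exact.

**Example.** $F_1=1$. For $N=2$,
$$F_2=S_{12}(r_1-t_2)(p_2-t_1)+S_{21}(r_2-t_2)(p_1-t_1).$$
The coefficient of $t_1t_2$ is $S_{12}+S_{21}=1$. The coefficient of $t_1$ is $-(S_{12}r_1+S_{21}r_2)$. We have $(\omega^2u_1-\omega u_2)(\omega u_1+\omega^2u_1^{-1})=u_1^2+\omega-\omega^2u_1u_2-\frac{u_2}{u_1}$, so
$$S_{12}r_1+S_{21}r_2=\frac{u_1^2-u_2^2-\frac{u_2}{u_1}+\frac{u_1}{u_2}}{u_2-u_1}=\frac{(u_1^2-u_2^2)\big(1+\frac1{u_1u_2}\big)}{u_2-u_1}=-(z_1+z_2).$$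
The coefficient of $t_2$ is $-(S_{12}p_2+S_{21}p_1)$. Since $(\omega^2u_1-\omega u_2)(\omega^2u_2+\omega u_2^{-1})=\omega u_1u_2+\frac{u_1}{u_2}-u_2^2-\omega^2$,
$$S_{12}p_2+S_{21}p_1=\frac{\frac{u_1}{u_2}-\frac{u_2}{u_1}-u_2^2+u_1^2}{u_2-u_1}=-(z_1+z_2).$$
For the constant term $S_{12}r_1p_2+S_{21}r_2p_1$, multiply out:
$$(\omega^2u_1-\omega u_2)\,r_1p_2=\omega^2u_1^2u_2+\omega\frac{u_1^2}{u_2}+u_2+\frac{\omega^2}{u_2}-\omega u_1u_2^2-u_1-\omega^2\frac{u_2^2}{u_1}-\frac{\omega}{u_1}.$$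
Subtract the expression with $u_1,u_2$ exchanged and use $\omega+\omega^2=-1$. The result is
$$u_1u_2(u_2-u_1)+\frac{u_2^3-u_1^3}{u_1u_2}+2(u_2-u_1)+\frac{u_2-u_1}{u_1u_2}.$$
Division by $u_2-u_1$ gives $u_1u_2+\frac{u_2}{u_1}+\frac{u_1}{u_2}+\frac1{u_1u_2}+3=z_1z_2+3$. Altogether
$$F_2=z_1z_2+(z_1+z_2)(t_1+t_2)+t_1t_2+3=e_2(z_1,z_2,t_1,t_2)+3, \tag{3}$$
where $e_2$ is the second elementary symmetric polynomial.

The definition treats the $u$'s and the $t$'s very differently, yet (3) depends on $u$ only through $z$ and is symmetric in all four variables $z_1,z_2,t_1,t_2$. We shall prove this for every $N$: $F_N=G_N(z_1,\dots,z_N,t_1,\dots,t_N)$ with $G_N$ symmetric in all $2N$ variables.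

What is this for? Specializing all $t_l$ to $2$ will turn (2) into a generating function for certain triangular arrays with bottom row $(2,4,\dots,2n)$. Specializing all $t_l$ to $-1$ will produce, from $F_{2n}$, a similar sum for the doubled, decreasing row $(2n,2n,\dots,2,2)$. Full symmetry lets a $z$ play the role of a $t$, and that makes the two comparable.

## 2. Monotone Triangles and an evaluation at a decreasing row

**Definition.** A *Monotone Triangle* of order $n$ is a triangular array of integers $(a_{i,j})_{1\le j\le i\le n}$, with $i$ entries in row $i$ (rows numbered from top to bottom), such that $a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1}$ for $1\le j\le i<n$, and $a_{i,j}<a_{i,j+1}$ along rows. Its bottom row is $(a_{n,1},\dots,a_{n,n})$.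

**Example.** With bottom row $(2,4)$ the top entry is $2$, $3$ or $4$, so there are three Monotone Triangles. With bottom row $(1,2,3)$ the second row is $(1,2)$, $(1,3)$ or $(2,3)$; the row $(2,2)$ is not strict. These rows admit $2$, $3$ and $2$ top entries, so there are $7$ triangles.

It is known (Fischer) that there is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value at integers $k_1<\dots<k_n$ is the number of Monotone Triangles with bottom row $(k_1,\dots,k_n)$. We reprove existence below. Uniqueness is elementary: if a polynomial vanishes at all strictly increasing integer tuples, fix $k_1<\dots<k_{n-1}$; as a polynomial in $k_n$ it has infinitely many zeros, so each of its coefficients vanishes at all increasing $(k_1,\dots,k_{n-1})$, and one inducts. The polynomial can be evaluated at any arguments. For instance $\alpha(1;k)=1$ and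
$$\alpha(2;k_1,k_2)=k_2-k_1+1,$$
so $\alpha(2;2,2)=1$ and $\alpha(2;2,1)=0$, although neither $(2,2)$ nor $(2,1)$ is the bottom row of a Monotone Triangle.

For $k_1<k_2<k_3$ the second rows are the pairs $(l_1,l_2)\in[k_1,k_2]\times[k_2,k_3]$ except $l_1=l_2=k_2$, whose summand $l_2-l_1+1$ would be $1$. The average of $l_2-l_1+1$ over the full rectangle is $\frac{k_3-k_1+2}2$. Hence
$$\alpha(3;k)=\tfrac12(k_2-k_1+1)(k_3-k_2+1)(k_3-k_1+2)-1. \tag{4}$$
Check: $\alpha(3;1,2,3)=\frac12\cdot2\cdot2\cdot4-1=7$.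

Recall that an alternating sign matrix is a square matrix with entries in $\{0,1,-1\}$, all row and column sums $1$, and the nonzero entries of each row and column alternating in sign. With $A_n$ the number of those of size $n\times n$, it is known that
$$A_n=\alpha(n;1,2,\dots,n)=\alpha(2n;n,n,n-1,n-1,\dots,1,1). \tag{5}$$
The problem, posed as a conjecture in https://phaidra.univie.ac.at/download/o:1312748, asks whether the same happens with all entries multiplied by $2$. It does.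

**Theorem 1.** For all $n\ge1$, $\ \alpha(n;2,4,\dots,2n)=\alpha(2n;2n,2n,2n-2,2n-2,\dots,2,2)$.

The refinement with variables needs one more function. Put
$$S(x,y)=\frac{1-x+xy}{y-x},\qquad \Psi_k(X_1,\dots,X_N)=\sum_{\sigma\in\mathfrak S_N}\sigma\Big[\prod_iX_i^{k_i}\prod_{i<j}S(X_i,X_j)\Big]\qquad(k\in\mathbb Z^N), \tag{6}$$
where $\sigma$ replaces $X_i$ by $X_{\sigma(i)}$. As with $F_N$, this is an antisymmetric Laurent polynomial divided by $\prod_{i<j}(X_j-X_i)$, hence a symmetric Laurent polynomial. Clearly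
$$\Psi_{k+(c,\dots,c)}=\prod_iX_i^c\cdot\Psi_k\qquad(c\in\mathbb Z). \tag{7}$$
Also $S(x,y)+S(y,x)=\frac{(1-x+xy)-(1-y+xy)}{y-x}=1$. For example $\Psi_{(k)}(X_1)=X_1^k$ and $\Psi_{(0,0)}=S(X_1,X_2)+S(X_2,X_1)=1$.

**Theorem 2.** As Laurent polynomials in $X_1,\dots,X_n$,
$$\Psi_{(2n,2n,\dots,4,4,2,2)}(X_1,\dots,X_n,\underbrace{1,\dots,1}_n)=\Psi_{(2,4,\dots,2n)}(X_1,\dots,X_n).$$
Theorem 1 is the case $X_i=1$. With $X_2=\dots=X_n=1$ one gets $\sum_MX^{a_{1,1}(M)}=\Psi_{(2n,2n,\dots,2,2)}(X,1^{2n-1})$, summed over Monotone Triangles $M$ with bottom row $(2,4,\dots,2n)$.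

**Theorem 3.** For $d\in\mathbb C$, the identity $\alpha(n;d,2d,\dots,nd)=\alpha(2n;nd,nd,\dots,d,d)$ holds for all $n\ge1$ if and only if $d\in\{1,2\}$.

## 3. The pair principle, branching, and $\alpha(N;k)=\Psi_k(1^N)$

For a rational function $\varphi(X_1,\dots,X_M)$ let $\mathrm{Sym}(\varphi)=\sum_{\tau\in\mathfrak S_M}\tau\big[\varphi\prod_{i<j}S(X_i,X_j)\big]$, so that $\Psi_k=\mathrm{Sym}(X^k)$.

**Step 1: the pair principle.** This step gives the one tool by which we manipulate symmetrized sums. For a rational function $g(x,y)$ put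
$$\hat g(x,y)=S(x,y)g(x,y)+S(y,x)g(y,x).$$

**(P)** If $\psi$ is symmetric in $X_i,X_{i+1}$, then $\mathrm{Sym}\big(g(X_i,X_{i+1})\psi\big)=\mathrm{Sym}\big(\hat g(X_i,X_{i+1})\psi\big)$.

*Proof.* Let $s=(i\ i{+}1)$ and write $\prod_{a<b}S(X_a,X_b)=S(X_i,X_{i+1})R$. The factor $R$ is symmetric in $X_i,X_{i+1}$, because every third variable occurs in it with both of them, and on the same side. Since $(\tau s)[f]=\tau[s[f]]$, the terms of $\tau$ and $\tau s$ in $\mathrm{Sym}(g\psi)$ add up to $\tau[\psi R\,\hat g(X_i,X_{i+1})]$. Now $\hat g$ is symmetric and $S(x,y)+S(y,x)=1$, so $\hat{\hat g}=\hat g$. Hence the two terms in $\mathrm{Sym}(\hat g\psi)$ add up to the same thing. $\square$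

We need two instances:
$$\hat x=\frac{x(1-x+xy)-y(1-y+xy)}{y-x}=\frac{(x-y)(1-x-y+xy)}{y-x}=-(1-x)(1-y), \tag{8}$$
$$\hat y=\frac{y(1-x+xy)-x(1-y+xy)}{y-x}=\frac{(y-x)(1+xy)}{y-x}=1+xy. \tag{9}$$

**Step 2: branching.** This step shows that setting one variable to $1$ removes the bottom row of a Monotone Triangle. Let $N\ge2$, $k\in\mathbb Z^N$, and for $1\le i\le N-1$
$$a_i=\frac{X_i^{k_i}}{1-X_i},\qquad b_i=\frac{X_i^{k_{i+1}+1}}{1-X_i}.$$

**Lemma 1.** (a) For every $k\in\mathbb Z^N$,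
$$\Psi_k(X_1,\dots,X_{N-1},1)=\mathrm{Sym}\Big(\sum_I(-1)^{|I|}\prod_{i\in I}(X_iX_{i+1})^{k_{i+1}}\prod_{\rm rest}(a_m-b_m)\Big), \tag{10}$$
over $I\subseteq\{1,\dots,N-2\}$ without two consecutive elements, where "rest" means the indices $m\in\{1,\dots,N-1\}$ outside $\bigcup_{i\in I}\{i,i+1\}$.

(b) If $k_1<\dots<k_N$, then $\Psi_k(X_1,\dots,X_{N-1},1)=\sum_l\Psi_l(X_1,\dots,X_{N-1})$, summed over $l_1<\dots<l_{N-1}$ with $k_i\le l_i\le k_{i+1}$.

*Proof of (a).* We have $S(Y,1)=\frac1{1-Y}$ and $S(1,Y)=\frac{-Y}{1-Y}$. Sort the permutations in $\Psi_k$ by the position $j$ of the variable equal to $1$. A variable $Y$ in a position $i<j$ contributes $Y^{k_i}\cdot\frac1{1-Y}$. One in a position $i>j$ contributes $Y^{k_i}\cdot\frac{-Y}{1-Y}$; after closing the gap it sits in position $i-1\ge j$, and this is $-b_{i-1}$ evaluated at $Y$. So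
$$\Psi_k(X_1,\dots,X_{N-1},1)=\mathrm{Sym}\Big(\sum_{j=1}^N\prod_{i<j}a_i\prod_{i\ge j}(-b_i)\Big). \tag{11}$$
Now start from the right side of (10). We have $b_ia_{i+1}=X_i\cdot\frac{(X_iX_{i+1})^{k_{i+1}}}{(1-X_i)(1-X_{i+1})}$, and here everything but the first $X_i$ is symmetric in $X_i,X_{i+1}$. The other factors of the summand of $I$ do not involve $X_i,X_{i+1}$. By (P) with $g=x$ and (8), each $(X_iX_{i+1})^{k_{i+1}}$ with $i\in I$ may be replaced by $-b_ia_{i+1}$, one $i$ after the other. The right side becomes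
$$\mathrm{Sym}\Big(\sum_I\prod_{i\in I}b_ia_{i+1}\prod_{\rm rest}(a_m-b_m)\Big).$$
Expand into words $w_1\cdots w_{N-1}$ with $w_m\in\{a_m,-b_m\}$. Since $b_ia_{i+1}=-(-b_i)a_{i+1}$, the set $I$ contributes $(-1)^{|I|}$ to each word with $w_iw_{i+1}=(-b_i)a_{i+1}$ for all $i\in I$. For a given word let $D$ be the set of all $i$ with $w_iw_{i+1}=(-b_i)a_{i+1}$. It has no two consecutive elements, because $i\in D$ forces $w_{i+1}=a_{i+1}$. So the word has coefficient $\sum_{I\subseteq D}(-1)^{|I|}$, which is $1$ if $D=\emptyset$ and $0$ otherwise. Now $D=\emptyset$ means that no $-b$ is directly followed by an $a$, i.e. the word is $a\cdots a(-b)\cdots(-b)$. This is the sum in (11).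

*Proof of (b).* For $k_i\le k_{i+1}$ we have $a_i-b_i=\sum_{l=k_i}^{k_{i+1}}X_i^l$. A tuple $l$ with $l_i\in[k_i,k_{i+1}]$ fails to be strictly increasing iff $l_i=l_{i+1}=k_{i+1}$ for some $i$. This cannot happen for $i$ and $i+1$ both, since $k_{i+1}<k_{i+2}$. By inclusion–exclusion over the set $I$ of these failures, $\sum_lX^l$ over the strictly increasing tuples is the expression inside $\mathrm{Sym}$ in (10). $\square$

**Step 3: counting.** We now identify $\alpha$. Let $k_1<\dots<k_N$. The rows that can stand above the bottom row $k$ are exactly the $l$ of Lemma 1(b), and $\Psi_k(X_1)=X_1^{k_1}$ for $N=1$. By induction $\Psi_k(1^N)$ is the number of Monotone Triangles with bottom row $k$. If we set only $N-1$ variables to $1$, the same induction gives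
$$\Psi_k(X,1^{N-1})=\sum_MX^{a_{1,1}(M)}, \tag{12}$$
summed over Monotone Triangles $M$ with bottom row $k$.

**Step 4: polynomiality.** This step extends the identification to all $k\in\mathbb Z^N$. Write $\prod_{i<j}(1-X_i+X_iX_j)=\sum_mc_mX^m$ with $c_m\in\mathbb Z$. By (6), $\Psi_k=\sum_mc_m\det(X_i^{k_j+m_j})\big/\prod_{i<j}(X_j-X_i)$. For $e\in\mathbb Z^N$ the Laurent polynomial $\det(X_i^{e_j})/\prod_{i<j}(X_j-X_i)$ at $X_i=q^{i-1}$ equals $\prod_{i<j}\frac{q^{e_j}-q^{e_i}}{q^{j-1}-q^{i-1}}$ by the Vandermonde determinant. Letting $q\to1$ gives $\prod_{i<j}\frac{e_j-e_i}{j-i}$. Hence for all $k\in\mathbb Z^N$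
$$\Psi_k(1^N)=\sum_mc_m\prod_{i<j}\frac{(k_j+m_j)-(k_i+m_i)}{j-i}, \tag{13}$$
a polynomial in $k$. At increasing $k$ it counts Monotone Triangles, so by uniqueness
$$\alpha(N;k)=\Psi_k(1^N)\qquad\text{for all }k\in\mathbb Z^N. \tag{14}$$
By (13) the polynomial $\alpha$ is also translation invariant: $\alpha(N;k+(c,\dots,c))=\alpha(N;k)$.

## 4. Orders two and three by hand, and where row-by-row recursion stops

For $n=1$, both sides of Theorem 1 are $1$, since $\alpha(1;2)=1=\alpha(2;2,2)$.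

For $n=2$ we treat a general spacing. Let $d\ge1$ be an integer and use (10) for $k=(d,d,0,0)$. Here $a_1-b_1=X_1^d$ and $a_3-b_3=1$, while $a_2-b_2=\frac{X_2^d-X_2}{1-X_2}=-\sum_{l=1}^{d-1}X_2^l$. The sets $I$ are $\emptyset,\{1\},\{2\}$, so by (14)
$$\alpha(4;d,d,0,0)=-\sum_{l=1}^{d-1}\alpha(3;d,l,0)-\alpha(3;d,d,0)-\alpha(3;d,0,0)=-\sum_{l=0}^d\alpha(3;d,l,0).$$
For $d=2$ the three values $\alpha(3;2,l,0)$, $l=0,1,2$, are all $-1$ by (4), because $k_3-k_1+2=0$. So $\alpha(4;4,4,2,2)=\alpha(4;2,2,0,0)=3=\alpha(2;2,4)$. For general $d$, (4) gives $\alpha(3;d,l,0)=\frac12(2-d)(l-d+1)(1-l)-1$, and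
$$\sum_{l=0}^d(l-d+1)(1-l)=\sum_{l=0}^d\big(-l^2+dl+1-d\big)=(d+1)\Big[-\tfrac{d(2d+1)}6+\tfrac{d^2}2+1-d\Big]=\tfrac16(d+1)(d-1)(d-6).$$
Therefore
$$\alpha(4;d,d,0,0)=(d+1)+\tfrac1{12}(d+1)(d-1)(d-2)(d-6)=\tfrac1{12}d(d+1)(d-4)(d-5). \tag{15}$$
Both ends are polynomials in $d$, so (15) holds for all $d\in\mathbb C$. For $d=1$ it gives $2=A_2$, in agreement with (5).

A natural plan is to continue this way and induct on $n$ by removing bottom rows. Look at $n=3$. On the left, $(2,4,6)$ leads to pairs $(l_1,l_2)\in[2,4]\times[4,6]$, and $\alpha(3;2,4,6)=\frac12\cdot3\cdot3\cdot6-1=26$. On the right, (10) for $k=(4,4,2,2,0,0)$ has $a_m-b_m=X_1^4,\,-X_2^3,\,X_3^2,\,-X_4,\,1$ for $m=1,\dots,5$. The eight sets $I=\emptyset,\{1\},\{2\},\{3\},\{4\},\{1,3\},\{1,4\},\{2,4\}$ give, all with sign $+$, the values of $\alpha(5;\cdot)$ at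
$$43210,\quad 44210,\quad 42210,\quad 43220,\quad 43200,\quad 44220,\quad 44200,\quad 42200$$
(entries written without commas). The plan stops here. None of these rows is a doubled row, and a pair such as $(2,5)$ on the left is not of the form $(c+2,c+4)$. An induction hypothesis of the shape of Theorem 1 says nothing about either side.

The pair principle suggests something else. By (8), the decreasing pair of exponents $(0,-1)$ symmetrizes to a doubled pair:
$$\Psi_{(0,-1)}(X_1,X_2)=-\frac{(1-X_1)(1-X_2)}{X_1X_2}\Psi_{(0,0)}(X_1,X_2).$$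
So doubled rows come from decreasing staircases. But the factor $(1-X_1)(1-X_2)$ vanishes at $X=1$, the only point that $\alpha$ sees. The variables must be kept, and we must still pass from $2n$ of them to $n$. The sum $F_N$ of Section 1 does both: its parameters $t_l$ can generate the staircase, and its variables can be removed in pairs.

## 5. Full symmetry of $G_N$

**Step 1: the coordinate $u$.** This step links $S_{ij}$ with $S(x,y)$. Put
$$X(u)=\frac{u-\omega}{1-\omega u},\qquad X(1)=1,\qquad X_i=X(u_i). \tag{16}$$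
Over the common denominator $(1-\omega u_i)(1-\omega u_j)$, the numerator of $1-X_i+X_iX_j$ is
$$(1-\omega u_i)(1-\omega u_j)-(u_i-\omega)(1-\omega u_j)+(u_i-\omega)(u_j-\omega).$$
Its constant term is $1+\omega+\omega^2=0$ and its $u_iu_j$-coefficient is $\omega^2+\omega+1=0$. Its $u_i$-coefficient is $-1-2\omega=-\omega(1-\omega)$, and its $u_j$-coefficient is $-2\omega-\omega^2=1-\omega$. Thus
$$1-X_i+X_iX_j=\frac{(1-\omega)(u_j-\omega u_i)}{(1-\omega u_i)(1-\omega u_j)},\qquad X_j-X_i=\frac{(1-\omega^2)(u_j-u_i)}{(1-\omega u_i)(1-\omega u_j)};$$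
the second formula follows from $(u_j-\omega)(1-\omega u_i)-(u_i-\omega)(1-\omega u_j)=(1-\omega^2)(u_j-u_i)$. Since $\frac{1-\omega}{1-\omega^2}=\frac1{1+\omega}=-\omega$,
$$S(X_i,X_j)=\frac{\omega^2u_i-\omega u_j}{u_j-u_i}=S_{ij}.$$

**Step 2: $F_N$ is symmetric in the $t$'s.** We reduce this to $N=2$, where (3) shows it. To exchange $t_m,t_{m+1}$, group the term of $\sigma$ with that of $\sigma\circ(m\ m{+}1)$. Let $x,y$ be the variables in positions $m,m+1$. Positions $i<m$ contribute $B(\cdot,t_m)B(\cdot,t_{m+1})$, and positions $i>m+1$ contribute $A(\cdot,t_m)A(\cdot,t_{m+1})$. For $l\ne m,m+1$, both $x$ and $y$ meet $t_l$ through $A$ if $l<m$, and through $B$ if $l>m+1$. The other $S$-factors are symmetric in $x,y$, as in (P). What remains is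
$$S_{xy}B(x,t_{m+1})A(y,t_m)+S_{yx}B(y,t_{m+1})A(x,t_m)=F_2(x,y;t_m,t_{m+1}),$$
where $S_{xy}$ is $S_{ij}$ with $u_i=x$, $u_j=y$. This is symmetric in $t_m,t_{m+1}$, and so are all other factors.

**Step 3: two recursions.** This step finds values of $t$ at which almost all terms of $F_N$ vanish. Let $N\ge2$ and $u'=(u_2,\dots,u_N)$.

Let $t_N=r_1$. A term with $u_1$ in a position $<N$ contains $B(u_1,t_N)=0$. In the others $u_1$ is in position $N$. It contributes $\prod_{l<N}A(u_1,t_l)=\prod_{l<N}(p_1-t_l)$, and each $u_i$ with $i\ge2$ contributes $S_{i1}B(u_i,t_N)=S_{i1}(r_i-r_1)$. As $r_i-r_1=(u_i-u_1)\big(\omega-\frac{\omega^2}{u_iu_1}\big)$,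
$$S_{i1}(r_i-r_1)=-(\omega^2u_i-\omega u_1)\Big(\omega-\frac{\omega^2}{u_iu_1}\Big)=-u_i+\frac{\omega}{u_1}+\omega^2u_1-\frac1{u_i}=p_1-z_i.$$
The remaining factors sum to $F_{N-1}(u';t_1,\dots,t_{N-1})$. Hence
$$F_N\big|_{t_N=r_1}=\prod_{i\ge2}(p_1-z_i)\prod_{l<N}(p_1-t_l)\;F_{N-1}(u';t_1,\dots,t_{N-1}). \tag{17}$$

Let $t_1=p_1$. A term with $u_1$ in a position $>1$ contains $A(u_1,t_1)=0$. In the others $u_1$ is in position $1$ and contributes $\prod_{l>1}(r_1-t_l)$, and each $u_i$ with $i\ge2$ contributes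
$$S_{1i}(p_i-p_1)=(\omega^2u_1-\omega u_i)\Big(\omega^2-\frac{\omega}{u_iu_1}\Big)=\omega u_1-\frac1{u_i}-u_i+\frac{\omega^2}{u_1}=r_1-z_i.$$
Hence
$$F_N\big|_{t_1=p_1}=\prod_{i\ge2}(r_1-z_i)\prod_{l>1}(r_1-t_l)\;F_{N-1}(u';t_2,\dots,t_N). \tag{18}$$

Since $F_N$ is symmetric in the $u$'s and in the $t$'s, both formulas hold with any $u_i$ in place of $u_1$ and any $t_l$ in place of $t_N$, resp. $t_1$.

**Step 4: full symmetry.** The recursions determine $F_N$ by interpolation, and their right sides are visibly symmetric once $F_{N-1}$ is.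

**Lemma 2.** $F_N(u;t)=G_N(z_1,\dots,z_N,t_1,\dots,t_N)$ with $G_N$ a polynomial symmetric in all $2N$ variables.

*Proof.* Induction on $N$, with $G_1=1$. Let $N\ge2$.

*(a) Invariance under $u_1\mapsto u_1^{-1}$.* Let $\tilde F(u;t)=F_N(u_1^{-1},u_2,\dots,u_N;t)$. Both $F_N$ and $\tilde F$ are polynomials in $t_N$ of degree at most $N-1$. We compare them at the $N$ distinct points $r_1,\dots,r_N$.

At $t_N=r_1$: the inversion exchanges $r_1$ and $p_1$, so $r_1$ is the $p$-value of $u_1^{-1}$, and $p_1$ is its $r$-value. Formula (18), applied with $u_1^{-1}$ in place of $u_1$ and $t_N$ in place of $t_1$, gives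
$$\tilde F\big|_{t_N=r_1}=\prod_{i\ge2}(p_1-z_i)\prod_{l<N}(p_1-t_l)\,F_{N-1}(u';t_1,\dots,t_{N-1}),$$
which by (17) is $F_N|_{t_N=r_1}$.

At $t_N=r_i$ with $i\ge2$: formula (17) for $u_i$ expresses both $F_N$ and $\tilde F$ as $\prod_{j\ne i}(p_i-z_j)\prod_{l<N}(p_i-t_l)$ times $F_{N-1}$, whose arguments contain $u_1$, resp. $u_1^{-1}$. The product is the same, as $z_1$ is unchanged. The two values of $F_{N-1}$ are equal by induction, as $F_{N-1}$ depends only on the $z$'s.

So $F_N=\tilde F$. By symmetry $F_N$ is invariant under each $u_i\mapsto u_i^{-1}$. A Laurent polynomial with this invariance is a polynomial in the $z_i=u_i+u_i^{-1}$. Hence $F_N=G_N(z;t)$ with $G_N$ symmetric in the $z$'s and in the $t$'s.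

*(b) Symmetry under $z_1\leftrightarrow t_N$.* Let
$$D=G_N(z_1,z_2,\dots,z_N;t_1,\dots,t_N)-G_N(t_N,z_2,\dots,z_N;t_1,\dots,t_{N-1},z_1),$$
a polynomial of degree at most $N-1$ in $t_1$. Let $2\le i\le N$ and set $t_1=r_i$. Formula (17), for $u_i$ and $t_1$, says that the first term equals $\prod_x(p_i-x)$ times $G_{N-1}$ of the variables $x$, where $x$ runs over the $2N-2$ variables other than $z_i$ and $t_1$. This is a polynomial identity in those $2N-2$ variables, and $z_1,t_N$ are among them. So we may exchange $z_1$ and $t_N$ in it. This gives the second term, with the same product, and with the same $G_{N-1}$ because $G_{N-1}$ is fully symmetric. Hence $D=0$ at $t_1=r_i$. The same argument with (18) gives $D=0$ at $t_1=p_i$, both terms now being $\prod_x(r_i-x)$ times the same $G_{N-1}$. So $D$ vanishes at $2(N-1)\ge N$ distinct values of $t_1$, and $D=0$.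

The group $\mathfrak S_N\times\mathfrak S_N$ together with the transposition of $z_1$ and $t_N$ generates $\mathfrak S_{2N}$, since conjugation yields all transpositions. $\square$

**Step 5: removing a pair of variables.** This step extracts from (17) the rule that lowers the order. By (17) and Lemma 2, for $N\ge2$,
$$G_N(x_1,\dots,x_{2N})=\prod_{k\ge3}(p-x_k)\,G_{N-1}(x_3,\dots,x_{2N})$$
whenever $x_1=z$, $x_2=r$ and $p$ belong to the same $u$. Take $u=\omega$. Then $z=\omega+\omega^2=-1$, $r=\omega^2+\omega=-1$ and $p=1+1=2$, so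
$$G_N(-1,-1,x_3,\dots,x_{2N})=\prod_{k\ge3}(2-x_k)\;G_{N-1}(x_3,\dots,x_{2N}). \tag{19}$$
For $N=2$ this agrees with (3): $e_2(-1,-1,x_3,x_4)+3=1-2(x_3+x_4)+x_3x_4+3=(2-x_3)(2-x_4)$.

## 6. The specializations $t=2$ and $t=-1$

If all $t_l$ equal $t$, the factor of position $i$ in (2) is $A(u_i,t)^{i-1}B(u_i,t)^{N-i}=B(u_i,t)^{N-1}\big(A(u_i,t)/B(u_i,t)\big)^{i-1}$. At two values of $t$ the quotient $A/B$ is, up to sign, a power of $X(u)$. Direct factorization gives
$$A(u,2)=\frac{\omega^2u^2-2u+\omega}{u}=\frac{\omega^2(u-\omega)^2}{u},\qquad B(u,2)=\frac{\omega u^2-2u+\omega^2}{u}=\frac{\omega(u-\omega^2)^2}{u},$$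
$$A(u,-1)=\frac{\omega^2u^2+u+\omega}{u}=\frac{\omega^2(u-1)(u-\omega^2)}{u},\qquad B(u,-1)=\frac{\omega u^2+u+\omega^2}{u}=\frac{\omega(u-1)(u-\omega)}{u}.$$
As $1-\omega u=-\omega(u-\omega^2)$, we have $X(u)=\frac{u-\omega}{-\omega(u-\omega^2)}$, and therefore
$$\frac{A(u,2)}{B(u,2)}=\frac{\omega(u-\omega)^2}{(u-\omega^2)^2}=X(u)^2,\qquad \frac{A(u,-1)}{B(u,-1)}=\frac{\omega(u-\omega^2)}{u-\omega}=-\frac1{X(u)}. \tag{20}$$

**Step 1: order $n$, all $t_l=2$.** This produces the increasing row. By (2), (20) and $S_{ij}=S(X_i,X_j)$,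
$$G_n(z_1,\dots,z_n,2^n)=\prod_{i=1}^nB(u_i,2)^{n-1}\;\Psi_{(0,2,\dots,2n-2)}(X_1,\dots,X_n). \tag{21}$$

**Step 2: order $2n$, all $t_l=-1$, evaluated from the definition.** This produces the doubled row. Since $\sum_{i=1}^{2n}(i-1)=n(2n-1)$, (20) gives
$$F_{2n}(u;(-1)^{2n})=(-1)^{n(2n-1)}\prod_{i=1}^{2n}B(u_i,-1)^{2n-1}\;\Psi_{(0,-1,\dots,-(2n-1))}(X_1,\dots,X_{2n}).$$
Apply (P) to the disjoint position pairs $(2m-1,2m)$, $1\le m\le n$. With $x,y$ in these positions the monomial is $x^{-(2m-2)}y^{-(2m-1)}=x\,(xy)^{-(2m-1)}$. By (8) it may be replaced by $-(1-x)(1-y)(xy)^{-1}\cdot(xy)^{-(2m-2)}$. The factors of the other pairs do not involve $x,y$, so the replacements can be made one after the other. With $\delta'=(0,0,-2,-2,\dots,-(2n-2),-(2n-2))$, and after pulling out the symmetric product,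
$$\Psi_{(0,-1,\dots,-(2n-1))}=(-1)^n\prod_{i=1}^{2n}\frac{1-X_i}{X_i}\;\Psi_{\delta'}.$$
Now $\frac{1-X(u)}{X(u)}=\frac{1-\omega u-u+\omega}{u-\omega}=\frac{(1+\omega)(1-u)}{u-\omega}=\frac{\omega^2(u-1)}{u-\omega}$. The total sign is $(-1)^{n(2n-1)+n}=(-1)^{2n^2}=1$. Inserting $B(u,-1)^{2n-1}=\omega^{2n-1}(u-1)^{2n-1}(u-\omega)^{2n-1}u^{-(2n-1)}$,
$$F_{2n}(u;(-1)^{2n})=\prod_{i=1}^{2n}\omega^{2n+1}(u_i-1)^{2n}(u_i-\omega)^{2n-2}u_i^{-(2n-1)}\cdot\Psi_{\delta'}(X_1,\dots,X_{2n}). \tag{22}$$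

**Step 3: the same value from the removal rule.** This lowers the order from $2n$ to $n$ while keeping all the $z_i$. In $G_{2n}(z_1,\dots,z_{2n},(-1)^{2n})$ apply (19) $n$ times, each time removing two of the entries $-1$. At each application every remaining $-1$ gives a factor $2-(-1)=3$, and each $z_i$ gives $2-z_i=-(u_i-1)^2/u_i$. The numbers of remaining entries $-1$ are $2n-2,2n-4,\dots,0$, with sum $n(n-1)$. The sign is $(-1)^{n\cdot2n}=1$. So
$$F_{2n}(u;(-1)^{2n})=3^{n(n-1)}\prod_{i=1}^{2n}(2-z_i)^n\;G_n(z_1,\dots,z_{2n})=3^{n(n-1)}\prod_{i=1}^{2n}\frac{(u_i-1)^{2n}}{u_i^n}\;G_n(z_1,\dots,z_{2n}). \tag{23}$$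

**Step 4: comparison.** Equate (22) and (23). The factors $(u_i-1)^{2n}$, which vanish at $X_i=1$ and blocked us in Section 4, cancel. What is left per variable is
$$\omega^{2n+1}(u-\omega)^{2n-2}u^{-(n-1)}=\omega^3\Big[\frac{\omega^2(u-\omega)^2}{u}\Big]^{n-1}=A(u,2)^{n-1}=X(u)^{2n-2}B(u,2)^{n-1}.$$
By (7), $\prod_iX_i^{2n-2}\,\Psi_{\delta'}=\Psi_{(2n-2,2n-2,\dots,2,2,0,0)}$. Hence
$$3^{n(n-1)}\,G_n(z_1,\dots,z_{2n})=\prod_{i=1}^{2n}B(u_i,2)^{n-1}\;\Psi_{(2n-2,2n-2,\dots,2,2,0,0)}(X_1,\dots,X_{2n}). \tag{24}$$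

**Step 5: half of the $z$'s become $2$.** This turns (24) into a statement about the left side of (21). Put $u_{n+1}=\dots=u_{2n}=1$. For $i>n$ we get $z_i=2$, $X_i=1$ and $B(1,2)=\omega+\omega^2-2=-3$. These give the factor $(-3)^{n(n-1)}=3^{n(n-1)}$, since $n(n-1)$ is even. So
$$G_n(z_1,\dots,z_n,2^n)=\prod_{i=1}^nB(u_i,2)^{n-1}\;\Psi_{(2n-2,2n-2,\dots,0,0)}(X_1,\dots,X_n,1^n).$$
Compare with (21) and cancel the nonzero product:
$$\Psi_{(2n-2,2n-2,\dots,0,0)}(X_1,\dots,X_n,1^n)=\Psi_{(0,2,\dots,2n-2)}(X_1,\dots,X_n).$$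
The map $u\mapsto X(u)$ is an invertible fractional linear map (its determinant is $1-\omega^2\ne0$), so $X_1,\dots,X_n$ are algebraically independent and this is an identity of Laurent polynomials. Multiply by $\prod_{i\le n}X_i^2$ and use (7) on both sides; on the left the $n$ variables equal to $1$ contribute nothing. The result is Theorem 2. Setting $X_1=\dots=X_n=1$ and using (14) gives Theorem 1. Setting only $X_2=\dots=X_n=1$ and using (12) for $k=(2,4,\dots,2n)$ gives the statement on top entries. $\blacksquare$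

A numerical check for $n=2$: by (3), $G_2(2,2,2,2)=24+3=27$. At $u_i=1$, (21) reads $27=(-3)^2\cdot\alpha(2;0,2)=9\cdot3$, and (24) reads $9\cdot27=(-3)^4\cdot\alpha(4;2,2,0,0)=81\cdot3$.

## 7. Which spacings $d$ work for all $n$

For $d=1$ the identity of Theorem 3 is the known result (5), and for $d=2$ it is Theorem 1. It remains to exclude all other $d$. For $n=1$ the identity reads $1=1$ and excludes nothing.

**Step 1: $n=2$ leaves four candidates.** By translation invariance $\alpha(4;2d,2d,d,d)=\alpha(4;d,d,0,0)$, and $\alpha(2;d,2d)=d+1$. By (15) the identity for $n=2$ is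
$$\tfrac1{12}(d+1)(d-1)(d-2)(d-6)=0,$$
so it holds exactly for $d\in\{-1,1,2,6\}$. We show that $d=-1$ and $d=6$ fail for $n=3$.

**Step 2: some vanishing values.** This step computes the one value of $\alpha(6;\cdot)$ that we need.

**Lemma 3.** (a) If $k_i=k_{i+1}=k_{i+2}$ for some $i$, then $\Psi_k=0$. (b) $\Psi_{(\dots,k,k+1,\dots)}=\Psi_{(\dots,k,k,\dots)}+\Psi_{(\dots,k+1,k+1,\dots)}$, where the entries shown are in adjacent positions and all others are unchanged. (c) $\alpha(4;0,0,1,1)=0$ and $\alpha(6;0,0,1,1,2,2)=0$.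

*Proof.* (a) Group the permutations in (6) into cosets $\tau\mathfrak S_3$, where $\mathfrak S_3$ permutes the positions $i,i+1,i+2$. All factors other than the three $S$-factors among these positions are symmetric in the three variables. So it suffices that $\sum_{\sigma\in\mathfrak S_3}\sigma[S_{12}S_{13}S_{23}]=0$. In the variables $u$ this sum is an antisymmetric polynomial, homogeneous of degree $3$, divided by the Vandermonde product of degree $3$; hence it is a constant. Compute it in the limit $u_1\ll u_2\ll u_3$. If $u_i\ll u_j$ then $S_{ij}\to-\omega$, and if $u_i\gg u_j$ then $S_{ij}\to-\omega^2$. So the term of $\sigma$ tends to $(-\omega)^3\omega^{\mathrm{inv}\,\sigma}$, where $\mathrm{inv}$ is the number of inversions. The constant is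
$$-\sum_{\sigma\in\mathfrak S_3}\omega^{\mathrm{inv}\,\sigma}=-(1+2\omega+2\omega^2+\omega^3)=-(1+\omega)(1+\omega+\omega^2)=0.$$

(b) With $x,y$ in the two positions, $x^ky^{k+1}=y\,(xy)^k$. By (P) and (9) it may be replaced by $(1+xy)(xy)^k=(xy)^k+(xy)^{k+1}$.

(c) Apply (b) to positions $2,3$. This gives $(0,0,0,1)$ and $(0,1,1,1)$ in the first case, and $(0,0,0,1,2,2)$ and $(0,1,1,1,2,2)$ in the second. All four vanish by (a); now use (14). $\square$

The first value in (c), and $\alpha(4;0,0,0,0)=0$ from (a), agree with the zeros $d=-1$ and $d=0$ of (15).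

**Step 3: $d=-1$ fails for $n=3$.** By (4), $\alpha(3;-1,-2,-3)=-1$, since the factor $k_2-k_1+1$ is $0$. On the other side, $\alpha(6;-3,-3,-2,-2,-1,-1)=\alpha(6;0,0,1,1,2,2)=0$ by translation and Lemma 3(c).

**Step 4: $d=6$ fails for $n=3$.** We compare the two sides modulo $7$. By (4), $\alpha(3;6,12,18)=\frac12\cdot7\cdot7\cdot14-1=342\equiv6\pmod7$.

For the other side we show that $\alpha(6;k)$ modulo $7$ depends only on $k$ modulo $7$. Since $\binom e{j-1}$ is a polynomial in $e$ of degree $j-1$ with leading coefficient $\frac1{(j-1)!}$, and $\prod_{i<j}(j-i)=\prod_j(j-1)!$, the Vandermonde determinant gives $\prod_{i<j}\frac{e_j-e_i}{j-i}=\det\binom{e_i}{j-1}$. So (13) reads $\alpha(6;k)=\sum_mc_m\det\binom{k_i+m_i}{j-1}$ with integers $c_m$. Here $j-1\le5<7$, so $(j-1)!$ is invertible modulo $7$, and $\binom e{j-1}$ modulo $7$ depends only on $e$ modulo $7$. This proves the claim.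

Therefore
$$\alpha(6;18,18,12,12,6,6)=\alpha(6;12,12,6,6,0,0)\equiv\alpha(6;-2,-2,-1,-1,0,0)=\alpha(6;0,0,1,1,2,2)=0\pmod7,$$
using translation by $-6$, then $12\equiv-2$ and $6\equiv-1$, then translation by $2$ and Lemma 3(c). As $6\not\equiv0\pmod7$, the two sides differ. So only $d=1$ and $d=2$ remain, and Theorem 3 is proved. $\blacksquare$
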